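# Natural encodings of permutation classes and geometric griddability

## 1. Permutation classes and standard figures

We write permutations in one-line notation, $\pi=\pi(1)\pi(2)\cdots\pi(n)$. The empty permutation is allowed, and so is the empty word $\varepsilon$. Throughout, $\mathbb N=\{0,1,2,\dots\}$.

**Definition (containment, class).** We write $\sigma\leqslant\pi$ if $\pi$ has a subsequence order-isomorphic to $\sigma$. A *permutation class* is a set of permutations closed downward under this order.

For example $213\leqslant 42513$, because of the subsequence $4,2,5$. The increasing permutations form a class. So do the direct sums of copies of $1$ and $21$, where $\alpha\oplus\beta$ means that $\beta$ is placed above and to the right of $\alpha$; thus $21\oplus1\oplus21=21354$.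

**Definition (geometric grid class).** Let $M$ be a finite matrix with entries in $\{0,1,-1\}$, its cells indexed by (column, row), columns read left to right and rows bottom to top. The *standard figure* of $M$ is the subset of $\mathbb R^2$ made of one segment for each nonzero cell $(k,\ell)$: if $M_{k,\ell}=1$, the increasing diagonal from $(k-1,\ell-1)$ to $(k,\ell)$; if $M_{k,\ell}=-1$, the decreasing diagonal from $(k-1,\ell)$ to $(k,\ell-1)$. The class $\operatorname{Geom}(M)$ consists of all permutations order-isomorphic to a finite set of points on the standard figure, no two sharing an $x$-coordinate or a $y$-coordinate. A permutation class is *geometrically griddable* if it is contained in $\operatorname{Geom}(M)$ for some such $M$.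

**Example 1 (the class $\Lambda$).** Let $M$ have one row and two columns, $M_{1,1}=1$ and $M_{2,1}=-1$. The standard figure is the tent from $(0,0)$ up to $(1,1)$ and down to $(2,0)$. Points on it, read left to right, rise and then fall. Conversely, take a permutation of length $n$ that increases up to its maximum and decreases afterwards. Put value $v$ at height $h=v/(n+1)$, at $(h,h)$ if it stands at or before the maximum and at $(2-h,h)$ otherwise; this draws the permutation on the tent. So $\operatorname{Geom}(M)$ is the class $\Lambda$ of permutations that increase and then decrease.

**Example 2 (signed permutation matrices).** Let $\sigma$ be a permutation of length $s$, choose signs $\delta_1,\dots,\delta_s$, and put $M_{k,\sigma(k)}=\delta_k$, all other entries $0$. No two nonzero cells share a row or a column. So $\operatorname{Geom}(M)$ contains every permutation obtained from $\sigma$ by replacing the $k$-th entry by a monotone interval of direction $\delta_k$, of any length.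

If $\mathcal C_1\subseteq\operatorname{Geom}(M_1)$ and $\mathcal C_2\subseteq\operatorname{Geom}(M_2)$, then $\mathcal C_1\cup\mathcal C_2\subseteq\operatorname{Geom}(M)$, where $M$ has the blocks $M_1$ and $M_2$ along the diagonal and zeros elsewhere, because its standard figure contains translates of both figures. So finite unions of geometrically griddable classes are geometrically griddable.

## 2. Subword-closed languages and natural encodings

**Definition (subword-closed language).** For words over a finite alphabet $A$, $u\leqslant w$ means that $u$ is obtained from $w$ by deleting letters, not necessarily consecutive ones. A language $\mathcal L\subseteq A^*$ is *subword-closed* if it contains every subword of each of its words.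

For example, the words over $\{a,b\}$ with at most one $b$ form the subword-closed language $a^*\{\varepsilon,b\}a^*$. This shape is general.

**Theorem B** (Jullien 1969; also Abdulla, Collomb-Annichini, Bouajjani, Jonsson, Formal Methods in System Design 25 (2004)). *Every subword-closed language over a finite alphabet $A$ is a finite union of products $X_1X_2\cdots X_n$, each $X_i$ being $\{\varepsilon,a\}$ with $a\in A$, or $B^*$ with $B\subseteq A$.*

**Definition (natural encoding).** Let $\mathcal L$ be a subword-closed language and $\mathcal C$ a permutation class. A map $\varphi:\mathcal L\to\mathcal C$ is a *natural encoding* if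

- (i) it is length-preserving: $\varphi(w)$ has length equal to the length of $w$;
- (ii) it is order-preserving: $u\leqslant w$ implies $\varphi(u)\leqslant\varphi(w)$;
- (iii) whenever $R\leqslant\varphi(w)$ for some $w\in\mathcal L$, there is a subword $u\leqslant w$ with $\varphi(u)=R$.

The class $\mathcal C$ *admits a natural encoding* if there is a natural encoding from some subword-closed language onto $\mathcal C$.

**Example 3 (encoding $\Lambda$).** Let $\mathcal L=\{a,b\}^*$. Given $w=w_1\cdots w_n$, place $n$ points on the tent at increasing heights, the $i$-th lowest on the left segment if $w_i=a$ and on the right segment if $w_i=b$; let $\varphi(w)$ be the resulting permutation. For $w=abab$, the values $1,3$ go left and $2,4$ go right, so $\varphi(abab)=1342$. Condition (i) is clear. Deleting a letter deletes the corresponding point, which gives (ii). If $R\leqslant\varphi(w)$, the letters of the retained points form a word $u\leqslant w$ with $\varphi(u)=R$, which gives (iii). The map is onto $\Lambda$. It is not injective: $\varphi(wa)=\varphi(wb)$, because the highest point may sit on either side of the peak.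

Condition (iii) restricts well: if $\mathcal K\subseteq\mathcal L$ is subword-closed, then $\varphi|_{\mathcal K}$ again satisfies (i)–(iii), because the $u$ in (iii) is a subword of $w$.

## 3. Inversion graphs and letter graphs

**Definition (inversion graph).** The *inversion graph* of $\pi$ has the entries of $\pi$ as vertices and the inversions as edges. Write $\operatorname{inv}(\pi)$ for the number of inversions.

If $R\leqslant\pi$, the inversion graph of $R$ is an induced subgraph of that of $\pi$. A decreasing permutation gives a complete graph; $21354$ gives two disjoint edges and an isolated vertex.

**Definition (letter graph, lettericity).** For a finite alphabet $\Sigma$, a set $D\subseteq\Sigma\times\Sigma$ (the *decoder*) and a word $w=w_1\cdots w_n\in\Sigma^*$, the *letter graph* $\Gamma_D(w)$ has vertex set $\{1,\dots,n\}$, with $i<j$ adjacent if and only if $(w_i,w_j)\in D$. The *lettericity* $\ell(G)$ is the least $|\Sigma|$ such that $G\cong\Gamma_D(w)$ for some $D$ and $w$ over $\Sigma$.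

The induced subgraphs of $\Gamma_D(w)$ are the graphs $\Gamma_D(u)$ with $u\leqslant w$.

**Example 4.** For the encoding of $\Lambda$ in Example 3, letters $i<j$ stand for values $i<j$. If $w_i=a$, every higher point lies to the right of value $i$, and there is no inversion. If $w_i=b$, every higher point lies to the left of value $i$, and there is one. So the inversion graph of $\varphi(w)$ is $\Gamma_D(w)$ with $D=\{(b,a),(b,b)\}$, and every inversion graph from $\Lambda$ has lettericity at most $2$. The letters list the entries from bottom to top, not from left to right.

**One extra vertex.** For a vertex $v$ of a graph $G$,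
$$\ell(G)\le 2\,\ell(G-v)+1. \tag{1}$$
Indeed, let $G-v=\Gamma_D(w)$ over $\Sigma$ with $|\Sigma|=\ell(G-v)$. Use the alphabet $(\Sigma\times\{0,1\})\cup\{*\}$. Write $*$ first, standing for $v$, and then the letters of $w$, each with a bit added that is $1$ if and only if the vertex is adjacent to $v$. Let the new decoder consist of all $((x,i),(y,j))$ with $(x,y)\in D$ and $i,j\in\{0,1\}$, together with all pairs $(*,(x,1))$. The letter graph is $G$.

**Theorem A** (Alecu, Ferguson, Kanté, Lozin, Vatter, Zamaraev, *Letter graphs and geometric grid classes of permutations*, SIAM J. Discrete Math. 36 (2022)). *A permutation class is geometrically griddable if and only if the class of its inversion graphs has bounded lettericity.*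

## 4. Does a natural encoding force a geometric grid?

It is a known fact that every geometrically griddable permutation class admits a natural encoding. The converse is asked in the "Project Summary" at https://sites.math.rutgers.edu/~zeilberg/akherim/VatterNSF11.pdf: if a class can be spelled by words so well that containment of permutations is controlled by the subword order, must it live on finitely many segments? The definition of a natural encoding mentions no geometry at all. The answer is yes.

**Theorem 1.** *If $\mathcal C$ admits a natural encoding, then $\mathcal C$ is geometrically griddable.*

**One letter.** Let $\mathcal L=a^*$. By (i) and (iii), every pattern of length $2$ in $\varphi(a^n)$ is $\varphi(u)$ for a subword $u$ of length $2$, and the only such subword is $aa$. If $\varphi(aa)=12$, every pair of entries of $\varphi(a^n)$ is a non-inversion and $\varphi(a^n)$ is increasing; if $\varphi(aa)=21$, it is decreasing. One cell suffices. For several letters we compare the children of a word with the children of its image.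

## 5. Counting children: runs of a permutation and blocks of a word

A *child* of a word or permutation is obtained by deleting one letter or entry. A *block* of a word is a maximal factor of equal letters.

**Definition (runs).** Call $i$ an *adjacency* of $\pi$ if $|\pi(i+1)-\pi(i)|=1$. The *runs* of $\pi$ are the maximal blocks of consecutive positions joined by adjacencies, and $\rho(\pi)$ is their number.

Successive steps $+1,-1$ or $-1,+1$ would give $\pi(i+2)=\pi(i)$. So the steps inside a run all have the same sign, and each run is a monotone interval: consecutive positions, consecutive values. For instance $1342$ has the runs $1\mid 34\mid 2$.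

**Fact A.** *Deleting entries from two different runs of $\pi$ gives different children; so $\pi$ has at least $\rho(\pi)$ distinct children.*

*Proof.* Suppose deleting positions $i<j$ gives the same permutation. Let $i\le k<j$. After deleting position $i$, the $k$-th entry is $\pi(k+1)-\epsilon$ with $\epsilon\in\{0,1\}$, where $\epsilon=1$ exactly when the deleted value is smaller. After deleting position $j$, it is $\pi(k)-\epsilon'$ with $\epsilon'\in\{0,1\}$. Equality gives $|\pi(k+1)-\pi(k)|\le1$, hence $=1$ as entries are distinct. So all of $i,\dots,j-1$ are adjacencies and $i,j$ lie in one run. Deleting one entry from each run now gives $\rho(\pi)$ distinct children. $\square$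

**Fact B.** *Let $R\leqslant\pi$, with a fixed embedding. The retained entries of each run of $\pi$ lie in a single run of $R$. Hence $\rho(R)$ is at most the number of runs of $\pi$ with a retained entry, and $\rho(R)\le\rho(\pi)$. If $\rho(R)=\rho(\pi)$, the runs of $R$ are exactly the retained parts of the runs of $\pi$, all nonempty.*

*Proof.* Take two retained entries of one run of $\pi$ with no retained entry of that run between them. A run is an interval, so every entry of $\pi$ lying between them in position or in value belongs to that run, and is deleted. So they form an adjacency of $R$. This proves the first claim. It gives a map from the runs of $\pi$ with a retained entry to the runs of $R$, and this map is onto because every run of $R$ contains some entry. The inequalities follow. If $\rho(R)=\rho(\pi)$, then all runs of $\pi$ have a retained entry and the map is a bijection, so each run of $R$ consists of the retained part of exactly one run of $\pi$. $\square$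

**Fact C.** *If $\varphi$ is a natural encoding on $\mathcal L$ and $w\in\mathcal L$ is nonempty, then $\rho(\varphi(w))$ is at most the number of blocks of $w$.*

*Proof.* By (iii) and (i), every child of $\varphi(w)$ is $\varphi(u)$ for a child $u$ of $w$. Deleting any letter of a given block gives the same word, so $w$ has at most as many distinct children as blocks. Fact A finishes. $\square$

**Boundedly many blocks.** Suppose every word of $\mathcal L$ has at most $r$ blocks, as in $\mathcal L=a^*b^*$ with $r=2$. By Fact C, every permutation in the image has at most $r$ runs, so it arises from a permutation of length at most $r$ by replacing entries by monotone intervals. By Example 2 it lies in one of finitely many classes $\operatorname{Geom}(M)$, one for each choice of such a permutation and of signs. Finite unions are griddable, so Theorem 1 holds for these $\mathcal L$.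

## 6. Two obstructions beyond boundedly many blocks

**Unboundedly many runs.** In $\{a,b\}^*$ the bound of Fact C grows with the word, and the number of runs really grows: for $k\ge2$, the encoding of $\Lambda$ has $\varphi((ab)^k)=1\,3\,5\cdots(2k-1)\,(2k)\,(2k-2)\cdots4\,2$, whose only adjacency is the pair $2k-1,\,2k$, so there are $2k-1$ runs. A bound on the number of runs by the number of blocks does not produce a finite grid; we need to know that runs which come from the same letter behave in the same way.

**Letters are not matched to entries.** The natural next attempt is to imitate Example 3: match the letters of $w$ with the entries of $\varphi(w)$ so that deleting a letter deletes its entry, and collect the entries matched to a letter $a$ in a few cells. The conditions do not supply such a matching. Take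
$$\mathcal L=\{\varepsilon,a,b,aa,ab,aab\},\qquad \varphi(aa)=12,\quad \varphi(ab)=21,\quad \varphi(aab)=132,$$
with $\varphi(a)=\varphi(b)=1$ and $\varphi(\varepsilon)$ empty. Condition (i) is clear. The permutations properly contained in $132$ are $12$, $21$, $1$ and the empty one, and they are exactly the images of the proper subwords of $aab$; the shorter words are immediate. So (ii) and (iii) hold. Deleting the three letters of $aab$ one at a time gives images $21,21,12$. Deleting the three entries of $132$ one at a time gives $21,12,12$. No bijection between letters and entries turns one list into the other.

**What replaces the matching.** Fix the order of the blocks, and let the block lengths grow. We shall see that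

- the large permutations with a fixed block order are all inflations of one skeleton by monotone runs, and each run is fed by one block, up to a bounded number of entries;
- deleting boundedly many entries from a permutation of length about $n$ changes the number of inversions by $O(n)$, while deciding whether two runs of length $n$ are inverted is a matter of $n^2$ inversions.

So whether a run fed by a block of $a$'s and a run fed by a later block of $b$'s are inverted can be read off from $\operatorname{inv}(\varphi(a^nb^n))$, a number that knows nothing about the other blocks. This gives one decoder for all words at once.

## 7. Reduction to products $B_1^*B_2^*\cdots B_m^*$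

**Proposition 2.** *Let $\varphi$ be a natural encoding on $\mathcal L=B_1^*B_2^*\cdots B_m^*$ with $B_i\subseteq A$. Then there is a single $D\subseteq A\times A$ such that the inversion graph of every $\varphi(w)$, $w\in\mathcal L$, is a letter graph $\Gamma_D(u)$ for some $u\in A^*$. In particular its lettericity is at most $|A|$.*

**Proof of Theorem 1 from Proposition 2.** The purpose of this step is to discard the factors $\{\varepsilon,a\}$ of Theorem B. Let $\varphi:\mathcal L\to\mathcal C$ be a natural encoding onto $\mathcal C$. By Theorem B, $\mathcal L$ is a finite union of products, so it suffices to bound the lettericity of the graphs of $\varphi(w)$ for $w$ in one product $\mathcal K=X_1\cdots X_n\subseteq\mathcal L$; Theorem A then gives Theorem 1.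

Let $\mathcal K^\circ$ be the product of only those $X_i$ of the form $B^*$. Since $\varepsilon$ belongs to every factor, $\mathcal K^\circ\subseteq\mathcal K$. It is subword-closed, so $\varphi|_{\mathcal K^\circ}$ is a natural encoding of the kind in Proposition 2 (if no factor $B^*$ is present, $\mathcal K^\circ=\{\varepsilon\}$ and there is nothing to prove about it). Given $w\in\mathcal K$, write $w=x_1\cdots x_n$ with $x_i\in X_i$ and delete the letters contributed by factors $\{\varepsilon,a\}$. At most $n$ letters are deleted and the result $w^\circ$ lies in $\mathcal K^\circ$. By (ii) and (i), $\varphi(w^\circ)\leqslant\varphi(w)$ and the lengths differ by at most $n$. So the graph of $\varphi(w)$ is obtained from the graph of $\varphi(w^\circ)$, of lettericity at most $|A|$, by adding at most $n$ vertices. By (1), applied at most $n$ times, its lettericity is bounded by a number depending only on $n$ and $|A|$. $\square$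

It remains to prove Proposition 2, which is the content of Sections 8 and 9.

## 8. One block pattern: a skeleton and the blocks that feed its runs

Let $\mathcal L=B_1^*\cdots B_m^*$ with natural encoding $\varphi$. For vectors, $|e|=\sum e_i$, $\mathbf e_i$ is the $i$-th unit vector, $\mathbf 1=(1,\dots,1)$, and $\le$ is coordinatewise.

A *pattern* is a nonempty word $p=a_1\cdots a_r\in\mathcal L$ with $a_i\ne a_{i+1}$. For $e\in\mathbb N^r$ put
$$p^e=a_1^{e_1}\cdots a_r^{e_r},\qquad F(e)=\varphi(p^e).$$
The word $p^e$ lies in $\mathcal L$: write $p=x_1\cdots x_m$ with $x_k\in B_k^*$, and repeat or delete letters inside each factor. Every nonempty word of $\mathcal L$ is $p^e$ for some pattern $p$: shrink each block to one letter to get a subword $p\in\mathcal L$. The subwords of $p^e$ are exactly the words $p^{e'}$ with $e'\le e$. So (i), (ii), (iii) become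
$$|F(e)|=|e|,\qquad e\le e'\Rightarrow F(e)\leqslant F(e'), \tag{2}$$
$$R\leqslant F(e)\ \Rightarrow\ R=F(e')\text{ for some }e'\le e, \tag{3}$$
where $|F(e)|$ denotes the length.

**Example 5.** We follow the encoding of $\Lambda$ with $p=aba$. The permutation $F(e)$ puts the lowest $e_1$ values and the highest $e_3$ values, increasing, on the left, and the middle $e_2$ values, decreasing, on the right. If $e_1,e_2\ge1$ and $e_3\ge2$ these three parts are runs: the two junctions have value differences $e_2+1\ge2$ and $e_3\ge2$. If $e_3=1$, the top point can be moved to the right side, so $F(e)=\varphi(a^{e_1}b^{e_2+1})$ has at most two runs. If some $e_i=0$ there are at most two blocks, hence at most two runs.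

**Step 1: a common skeleton.** *This step shows that all $F(e)$ with the maximal number of runs have the same shape.* By Fact C, $\rho(F(e))\le r$ for all $e$ (and $\rho(F(0))=0$). Put $s=\max_e\rho(F(e))$ and $E=\{e:\rho(F(e))=s\}$. Since $F(\mathbf e_1)$ has one entry, $s\ge1$. If $e\in E$ and $e\le e'$, then $s=\rho(F(e))\le\rho(F(e'))\le s$ by Fact B. So $E$ is a nonempty up-set of $\mathbb N^r$. In particular any two elements of $E$ have a common upper bound in $E$, their coordinatewise maximum.

For $e\in E$ let $f(e)\in\mathbb N^s$ be the vector of run lengths of $F(e)$ from left to right. The *skeleton* of $F(e)$ is the permutation of length $s$ given by one entry from each run; the choice does not matter, because runs are intervals.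

Let $e\le e'$ be in $E$ and fix an embedding of $F(e)$ in $F(e')$. By the equality case of Fact B, the runs of $F(e)$ are the retained parts of the runs of $F(e')$, all nonempty; from left to right, the $j$-th run is part of the $j$-th run. Hence $F(e)$ and $F(e')$ have the same skeleton, $f(e)\le f(e')$, and runs of length at least $2$ in $F(e)$ keep their direction in $F(e')$. Comparing any two elements of $E$ with a common upper bound, we see that all $F(e)$, $e\in E$, have one skeleton $\sigma$, and that for each index $j$ at most one direction $\delta_j\in\{+,-\}$ occurs. So
$$f:E\to\mathbb N^s\ \text{is monotone},\qquad |f(e)|=|e|. \tag{4}$$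
In Example 5, $s=3$, $E=\{e_1\ge1,\,e_2\ge1,\,e_3\ge2\}$, $\sigma=132$, and $f(e)=(e_1,e_3,e_2)$.

**Step 2: every run grows.** *This step shows that each $f_j$ is unbounded on $E$, so that for each $K$ there is $e\in E$ with $f(e)\ge K\mathbf 1$.* Suppose $f_j\le K$ on $E$. Fix $e^0\in E$ and put $e=e^0+K\mathbf 1\in E$. Delete all entries of run $j$ of $F(e)$, at most $K$ of them, to get $R$. By Fact B, $\rho(R)\le s-1$. By (3), $R=F(e')$ with $e'\le e$, and $|e|-|e'|\le K$ by (2). So every coordinate drops by at most $K$, that is, $e'\ge e^0$. Hence $e'\in E$ and $\rho(R)=s$, a contradiction. For the second assertion choose, for each $j$, an element of $E$ with $f_j\ge K$; their coordinatewise maximum lies in $E$ and works by monotonicity of $f$.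

In particular every $\delta_j$ is defined: take $K=2$. For $v\in\mathbb N^s$ let $\sigma[v]$ be the inflation of $\sigma$ in which the $j$-th entry becomes a monotone interval of length $v_j$ and direction $\delta_j$, deleted if $v_j=0$. Then
$$F(e)=\sigma[f(e)]\qquad(e\in E). \tag{5}$$
In Example 5, $\delta=(+,+,-)$.

**Step 3: prescribed run lengths.** *This step shows that if $e\in E$ and $2\cdot\mathbf 1\le v\le f(e)$, then there is $e'\le e$ in $E$ with $f(e')=v$.* The bound $2$ is there because short parts can merge: $2143$ has two runs, but keeping one entry of each gives $12$, a single run.

Let $R=\sigma[v]\leqslant F(e)$ retain $v_j$ entries of each run $j$ of $F(e)$; call these entries part $j$. We claim $\rho(R)=s$. By Fact B each part lies in a single run of $R$. If $\rho(R)<s$, some run of $R$ contains two parts, and being a block of consecutive positions it contains parts $j$ and $j+1$ for some $j$. Then the last entry $x$ of part $j$ and the first entry $y$ of part $j+1$ (we use the same names for their values in $R$) form an adjacency of $R$. The parts occupy disjoint value intervals of $R$.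

Suppose $y=x+1$. Then $x$ is the maximum of part $j$ and $y$ is the minimum of part $j+1$. Both parts have at least two entries; the first has its maximum last and the second its minimum first, so both are increasing and $\delta_j=\delta_{j+1}=+$. Every run of $F(e)$ has a retained entry, so no run of $F(e)$ has values between those of runs $j$ and $j+1$, since its retained entry would have a value strictly between $x$ and $y$ in $R$. In $F(e)$, the last entry of run $j$ is the maximum of that run and the first entry of run $j+1$ is the minimum of that run; they are consecutive in position and in value, so they form an adjacency. This contradicts the maximality of runs.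

Suppose $y=x-1$. Then $x$ is the minimum of part $j$, standing last, and $y$ is the maximum of part $j+1$, standing first. So both parts are decreasing and $\delta_j=\delta_{j+1}=-$. Again no run of $F(e)$ has values between those of runs $j+1$ and $j$. In $F(e)$ the last entry of run $j$ is its minimum, the first entry of run $j+1$ is its maximum, and they form an adjacency, the same contradiction.

So $\rho(R)=s$, and by Fact B the runs of $R$ are the parts, of lengths $v$. By (3), $R=F(e')$ with $e'\le e$; then $e'\in E$ and $f(e')=v$.

**Step 4: a block that feeds run $j$.** *This step finds, for each $j\in\{1,\dots,s\}$, a vector $c^{(j)}\in E$ and an index $i_j\in\{1,\dots,r\}$ such that*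
$$f_j\bigl(c^{(j)}+t\,\mathbf e_{i_j}\bigr)\ge t\qquad\text{for all }t\in\mathbb N. \tag{6}$$
By Steps 2 and 3, for each $n\ge2$ there is $e^{(n)}\in E$ with $f_j(e^{(n)})=n$ and $f_l(e^{(n)})=2$ for all $l\ne j$. Recall Dickson's lemma: every infinite sequence in $\mathbb N^r$ has an infinite nondecreasing subsequence. So there are $n_1<n_2<\cdots$ with $e^{(n_1)}\le e^{(n_2)}\le\cdots$. As $|e^{(n_k)}|=n_k+2(s-1)\to\infty$, some coordinate $i$ is unbounded along this sequence. Put $c^{(j)}=e^{(n_1)}$ and $i_j=i$.

Given $t$, we have $c^{(j)}+t\,\mathbf e_i\le e^{(n_k)}$ for large $k$: in coordinate $i$ because that coordinate is nondecreasing and unbounded along the sequence, elsewhere because $c^{(j)}\le e^{(n_k)}$. By monotonicity, $f_l(c^{(j)}+t\,\mathbf e_i)\le2$ for $l\ne j$. Since $|f(e)|=|e|$,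
$$f_j(c^{(j)}+t\,\mathbf e_i)\ \ge\ |c^{(j)}|+t-2(s-1)=n_1+t\ \ge\ t .$$

**Step 5: all runs at once, with distinct blocks.** *This step combines the vectors of Step 4.* Let $c\in E$ be the coordinatewise maximum of $c^{(1)},\dots,c^{(s)}$. For $t\in\mathbb N^s$ put $G(t)=c+\sum_jt_j\mathbf e_{i_j}\in E$. Since $G(t)\ge c^{(j)}+t_j\mathbf e_{i_j}$, (6) gives $f_j(G(t))\ge t_j$ for all $j$. With (5),
$$\sigma[t]\leqslant F(G(t)),\qquad |F(G(t))|=|c|+|t|. \tag{7}$$
So $\sigma[t]$ is $F(G(t))$ with exactly $|c|$ entries deleted, a number independent of $t$.

The indices $i_1,\dots,i_s$ are distinct. If $i_j=i_l=i$ with $j\ne l$, then $f_j(c+t\,\mathbf e_i)\ge t$ and $f_l(c+t\,\mathbf e_i)\ge t$, so $|c|+t=|f(c+t\,\mathbf e_i)|\ge2t$ for all $t$, which is false for $t>|c|$. In Example 5, $(i_1,i_2,i_3)=(1,3,2)$: the order of the blocks is not the left-to-right order of the runs.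

**Step 6: every word of the pattern is covered.** *This step brings in the vectors $e\notin E$.* For every $e\in\mathbb N^r$, the maximum of $e$ and an element of $E$ is some $e'\ge e$ in $E$, so $F(e)\leqslant F(e')=\sigma[f(e')]$. Hence every $\varphi(p^e)$ is contained in some $\sigma[t]$.

## 9. Reading the decoder from inversion counts

The skeleton $\sigma$, the directions and the indices $i_j$ depend on the pattern $p$, and there may be infinitely many patterns. We now show that the inversion graph of $\sigma[t]$ is governed by data that do not depend on $p$.

Let $\Pi$ have length $N$ and let $R\leqslant\Pi$ have length $N-k$. Then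
$$0\le\operatorname{inv}(\Pi)-\operatorname{inv}(R)\le kN, \tag{8}$$
because the inversions lost each involve one of $k$ deleted entries, and an entry lies in at most $N-1$ inversions. For a statement $S$, let $[S]$ be $1$ if $S$ is true and $0$ otherwise. Keep the notation of Section 8 for a fixed pattern $p$.

**Step 7: directions.** *This step shows that $\delta_j$ depends only on the letter $a=a_{i_j}$.* Let $\Pi=F(c+n\,\mathbf e_{i_j})$, of length $|c|+n$. It contains $\varphi(a^n)$, since $a^n\leqslant p^{\,c+n\mathbf e_{i_j}}$. By (7) it also contains the monotone permutation of length $n$ and direction $\delta_j$. Both arise from $\Pi$ by deleting $|c|$ entries, so (8) gives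
$$\bigl|\operatorname{inv}(\varphi(a^n))-[\delta_j=-]\tbinom n2\bigr|\le|c|(|c|+n).$$
By Fact C, $\varphi(a^n)$ has one run, so it is monotone; for $n\ge2$ it contains $\varphi(aa)$, so it is decreasing if and only if $\varphi(aa)=21$. With $\theta(a):=[\varphi(aa)=21]$ we have $\operatorname{inv}(\varphi(a^n))=\theta(a)\binom n2$. If $\theta(a)\ne[\delta_j=-]$, the left side would be $\binom n2$, which exceeds the right side for large $n$. Therefore
$$[\delta_j=-]=\theta(a). \tag{9}$$

**Step 8: pairs of runs.** *This step shows that whether runs $j$ and $l$ are inverted depends only on their letters, taken in block order.* Let $j\ne l$ with $i_j<i_l$, and set $a=a_{i_j}$, $b=a_{i_l}$, where $a=b$ is possible. Let $\epsilon\in\{0,1\}$ be $1$ if and only if entries $j,l$ of $\sigma$ form an inversion. Let $\tau_n$ be $\sigma[t]$ with $t_j=t_l=n$ and all other $t_k=0$. Let $\Pi=F(c+n\,\mathbf e_{i_j}+n\,\mathbf e_{i_l})$, of length $|c|+2n$. Then $\tau_n\leqslant\Pi$ by (7). Also $\varphi(a^nb^n)\leqslant\Pi$, because $a^nb^n=p^{\,n\mathbf e_{i_j}+n\mathbf e_{i_l}}$; here we use $i_j<i_l$. Both have length $2n$, so by (8)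
$$|\operatorname{inv}(\varphi(a^nb^n))-\operatorname{inv}(\tau_n)|\le|c|(|c|+2n).$$
Counting the inversions of $\tau_n$ between the two runs and inside each, with (9),
$$\operatorname{inv}(\tau_n)=\epsilon n^2+(\theta(a)+\theta(b))\tbinom n2 .$$
Dividing by $n^2$ and letting $n\to\infty$,
$$\epsilon=\lim_{n\to\infty}\frac{\operatorname{inv}(\varphi(a^nb^n))}{n^2}-\frac{\theta(a)+\theta(b)}2 . \tag{10}$$
The right side involves only $\varphi$ and the ordered pair $(a,b)$, and not $p$, $j$ or $l$.

**Step 9: the decoder.** *This step defines $D$ once for all patterns and settles its diagonal.* Let $D$ be the set of all $(a,b)\in A\times A$ such that $a^nb^n\in\mathcal L$ for all $n$ and the limit expression on the right of (10) exists and equals $1$. If $a=b$ and $a^*\subseteq\mathcal L$, then $\varphi(a^{2n})$ is monotone with $\theta(a)\binom{2n}2$ inversions, so the expression equals $2\theta(a)-\theta(a)=\theta(a)$. Hence $(a,a)\in D$ if and only if $\theta(a)=1$.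

For $\Lambda$: $\varphi(a^nb^n)$ has $\binom n2$ inversions, giving $\tfrac12-\tfrac12=0$, and $\varphi(b^na^n)$ has $n^2+\binom n2$, giving $\tfrac32-\tfrac12=1$. Also $\theta(a)=0$ and $\theta(b)=1$. So $D=\{(b,a),(b,b)\}$, as in Example 4.

**Step 10: the inversion graph of $\sigma[t]$.** *This step completes the proof of Proposition 2.* List the runs $j$ in increasing order of $i_j$; by Step 5 there are no ties. Let $u$ be the product, in this order, of the powers $a_{i_j}^{t_j}$. Match the entries of run $j$ of $\sigma[t]$ (the inflated $j$-th entry) with the letters of its power $a_{i_j}^{t_j}$ arbitrarily. Two entries of the same run $j$ form an inversion iff $\delta_j=-$, iff $\theta(a_{i_j})=1$ by (9), iff $(a_{i_j},a_{i_j})\in D$. Entries of runs $j,l$ with $i_j<i_l$ form an inversion iff $\epsilon=1$ for this pair, iff $(a_{i_j},a_{i_l})\in D$ by (10); in $u$ the letters of run $j$ come before those of run $l$. Hence the inversion graph of $\sigma[t]$ is $\Gamma_D(u)$.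

Let $w\in\mathcal L$ be nonempty and write $w=p^e$. By Step 6, $\varphi(w)$ is contained in some $\sigma[t]$ for this pattern, so its inversion graph is an induced subgraph of $\Gamma_D(u)$, that is, $\Gamma_D(u')$ with $u'\leqslant u$. For $w=\varepsilon$ take $u'=\varepsilon$. The decoder $D$ is the same for all patterns. This proves Proposition 2, and with Section 7 and Theorem A it proves Theorem 1. $\blacksquare$

## 10. The equivalence, a lettericity bound, and the need for each hypothesis

**Theorem 3.**

(a) *For a permutation class $\mathcal C$ the following are equivalent: $\mathcal C$ admits a natural encoding; $\mathcal C$ is geometrically griddable; the inversion graphs of $\mathcal C$ have bounded lettericity.*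

(b) *If $\mathcal C$ has a natural encoding by $\mathcal L$ over $A$, and $\mathcal L$ is a finite union of products as in Theorem B, each with at most $n$ factors $\{\varepsilon,a\}$, then all inversion graphs of $\mathcal C$ have lettericity at most $2^n(|A|+1)-1$.*

(c) *Theorem 1 becomes false if any one of (i), (ii), (iii), or the finiteness of the alphabet, is dropped (keeping that $\varphi$ maps onto $\mathcal C$). One class, which is not geometrically griddable, witnesses all four failures.*

**Proof of (a) and (b).** Part (a) combines Theorem 1, the known fact of Section 4, and Theorem A. For (b), the argument of Section 7 starts from lettericity at most $|A|$ and adds at most $n$ vertices. The map $x\mapsto2x+1$ from (1), iterated $n$ times from $|A|$, gives $2^n|A|+2^n-1=2^n(|A|+1)-1$; fewer vertices give a smaller bound. $\square$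

### The class $\mathcal O$ of sums of $1$ and $21$

For part (c), let $\mathcal O$ be the class of all direct sums of copies of $1$ and $21$. Its members correspond to words over $\{1,2\}$, where $2$ stands for $21$. The children of a member are obtained by removing a $1$ or by replacing a $2$ by a $1$.

**$\mathcal O$ is not geometrically griddable.** Suppose $21\oplus\cdots\oplus21$ with $k$ summands is drawn on the standard figure of $M$, which has $q$ nonzero cells. Assign each point to a cell whose segment contains it. The points of a decreasing cell form a decreasing subsequence, hence belong to at most one summand. So at most $q$ summands use a decreasing cell.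

For each other summand, let $P$ and $Q$ be the increasing cells of its upper-left and its lower-right point. These two points form an inversion, so $P\ne Q$. Suppose two such summands, the first below and to the left of the second, with upper-left points $p_1,p_2$ and lower-right points $q_1,q_2$, have the same pair $(P,Q)$. Then $x(p_1)<x(q_1)<x(p_2)$ with $p_1,p_2$ in $P$, so $x(q_1)$ is strictly inside the column of $P$; as $q_1$ is in $Q$, the cells $P,Q$ share a column. Likewise $y(q_1)<y(p_1)<y(q_2)$ with $q_1,q_2$ in $Q$, so $y(p_1)$ is strictly inside the row of $Q$, and $P,Q$ share a row. So $P=Q$, a contradiction. Hence different such summands have different pairs, and $k\le q+q^2$. For larger $k$ the sum is not in $\operatorname{Geom}(M)$.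

In the next three constructions $\mathcal L=\{a,b\}^*$. Unless stated otherwise it suffices, by composing one-step deletions, to check (ii) when $u$ is a child of $w$ and (iii) when $R$ is a child of $\varphi(w)$.

**Without (i).** Let $\varphi(w)$ be the direct sum, over the letters $b$ of $w$ from left to right, of $21$ (type $2$) if that $b$ is immediately preceded by an $a$, and of $1$ (type $1$) otherwise. It is onto $\mathcal O$: use $ab$ for $2$ and $b$ for $1$; here a $b$ written for $1$ is initial or follows a $b$. Condition (i) fails, as $\varphi(a)$ is empty.

For (ii), delete an $a$. Only a $b$ directly after it can change type, and then only from $2$ to $1$, which gives a contained permutation. Now delete a $b$; its summand disappears. The only other letter whose type can change is a $b$ directly after it, which had type $1$. If the deleted $b$ was preceded by $a$, then the types $2\,1$ of the two letters are replaced by $2$, which is the removal of a $1$. Otherwise the second $b$ keeps type $1$. In all cases the result is contained in $\varphi(w)$.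

For (iii), to replace a $2$ by $1$, delete the whole block of $a$'s before that $b$; then this $b$ is initial or preceded by $b$, and no other $b$ is affected. To remove a $1$, delete its $b$. This $b$ is initial or preceded by $b$, so a $b$ directly after it becomes initial or preceded by $b$ and keeps type $1$; no other type changes.

**Without (ii).** Let $\mathcal G=\{ab,b\}^*$, the words in which every $a$ is directly followed by a $b$. For $w\in\mathcal G$ let $\varphi(w)$ replace each factor $ab$ by $21$ and each remaining $b$ by $1$. For $w\notin\mathcal G$ let $\varphi(w)=12\cdots|w|$. Condition (i) and surjectivity onto $\mathcal O$ hold. Condition (ii) fails: $ab\leqslant aab$, but $\varphi(ab)=21\not\leqslant123=\varphi(aab)$.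

For (iii) with $w\in\mathcal G$: deleting the $a$ of a factor $ab$ replaces a $2$ by a $1$, and deleting a remaining $b$ removes a $1$; both stay in $\mathcal G$. So every child of $\varphi(w)$ is realized inside $\mathcal G$, and we iterate. If $w\notin\mathcal G$, some $a$ is not followed by $b$, so $w$ ends in $a$ or has a factor $aa$. Let $R=12\cdots m$. For $2\le m\le|w|$ keep the final $a$, or the two letters of the factor $aa$, together with enough other letters to make a subword of length $m$. It ends in $a$ or has a factor $aa$, so it lies outside $\mathcal G$ and is mapped to $12\cdots m$. For $m\le1$ any subword of length $m$ works.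

**Without (iii).** Let $\varphi(w)$ replace each factor $ab$ by $21$ and every other letter by $1$. Then (i) holds, and $\varphi$ is onto $\mathcal O$, already on words of $\mathcal G$. Condition (iii) fails: $\varphi(aabb)=1\oplus21\oplus1=1324$ contains $123$, but the subwords of $aabb$ of length $3$ are $aab$ and $abb$, with images $132$ and $213$.

For (ii), suppose first that the deleted letter $z$ is in no factor $ab$. If its left neighbor were $a$ and its right neighbor $b$, then $z=a$ would form a factor $ab$ with the right neighbor, and $z=b$ with the left one. So no new factor $ab$ arises, no old one is lost, and one summand $1$ is removed. Next, suppose the $a$ of a factor $ab$ is deleted. If the preceding letter is $a$, it was a summand $1$, and $1\oplus21$ becomes $21$. Otherwise $21$ becomes $1$. Finally, suppose the $b$ of a factor $ab$ is deleted. If the following letter is $b$, it was a summand $1$, and $21\oplus1$ becomes $21$. Otherwise $21$ becomes $1$. In every case the result is contained in $\varphi(w)$.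

**With an infinite alphabet.** Let $\mathcal L$ be the set of all finite strictly increasing words over $\{1,2,3,\dots\}$; it is subword-closed. Let $\varphi$ send the word with letter set $S$ to the pattern of the infinite sequence $2,1,4,3,6,5,\dots$ on the positions in $S$. Lengths agree. Subwords correspond to subsets of $S$, which gives (ii); and if $R$ is a pattern in $\varphi(w)$, the positions of an occurrence form a subset of $S$, which gives (iii). Each pair of positions $2i-1,2i$ contributes $21$, $1$ or nothing, so the image lies in $\mathcal O$; taking both positions or one position of each of the first pairs, as required, yields every member of $\mathcal O$. This completes the proof of (c) and of Theorem 3. $\blacksquare$
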